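\title{A counterexample to a conjecture of Kir\'aly on nonideal clutters}

\begin{abstract}
Kir\'aly conjectured that a clutter $\mathcal A$ and its blocker $\mathcal B$ are nonideal if and only if one can choose an element $p(A)$ in every $A\in\mathcal A$ and an element $q(B)$ in every $B\in\mathcal B$ so that $p(A)=q(B)$ implies $|A\cap B|>1$. We show that such a choice forces nonidealness, but that the converse fails: there is a minimally nonideal clutter of $11$ triples on $11$ points that admits no such choice. The obstruction is the sign of a determinant, which comes from a degree count on the covering polyhedron. We also show that such choices lift from minors, that the conjecture holds for edge clutters of graphs and for odd-circuit clutters of signed graphs, and that counterexamples exist on every ground set with at least $11$ elements.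
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{clutter} on a finite ground set $S$ is a family $\mathcal C$ of subsets of $S$, called \emph{edges}, none of which contains another. A \emph{transversal} of $\mathcal C$ is a subset of $S$ that meets every edge, and the \emph{blocker} $b(\mathcal C)$ is the clutter of inclusionwise minimal transversals. Blocking is an involution: $b(b(\mathcal C))=\mathcal C$. The families $\emptyset$ and $\{\emptyset\}$ count as clutters, and they are blockers of each other. The \emph{covering polyhedron} of $\mathcal C$ is
\[
P(\mathcal C)=\{y\in\mathbb R_+^S:\ y(C)\ge 1\ \text{for every } C\in\mathcal C\},\qquad y(C)=\sum_{x\in C}y_x .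
\]
The characteristic vector $\chi_B$ of a set $B\subseteq S$ lies in $P(\mathcal C)$ exactly when $B$ is a transversal, so $P(\mathcal C)$ is the linear relaxation of the set of transversals. The clutter is \emph{ideal} if the relaxation creates no new vertex, that is, if every vertex of $P(\mathcal C)$ is integral, and \emph{nonideal} otherwise. It is known that a clutter is ideal if and only if its blocker is ideal.

Nonidealness is thus a property of the pair formed by a clutter and its blocker, and one may ask for a certificate of it that treats the two families alike and mentions only their intersections. A \emph{choice function} for a clutter $\mathcal A$ on $S$ is a map $p:\mathcal A\to S$ with $p(A)\in A$ for all $A\in\mathcal A$. A \emph{K-pair} for $\mathcal A$ consists of a choice function $p$ for $\mathcal A$ and a choice function $q$ for $\mathcal B=b(\mathcal A)$ such that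
\[
p(A)=q(B)\quad\Longrightarrow\quad |A\cap B|>1\qquad (A\in\mathcal A,\ B\in\mathcal B).
\]
If $(p,q)$ is a K-pair for $\mathcal A$, then $(q,p)$ is a K-pair for $\mathcal B$.

\medskip
\noindent\textbf{Conjecture} (Kir\'aly \cite{egres})\textbf{.} \emph{Let $\mathcal A$ be a clutter and $\mathcal B$ its blocker. Then $\mathcal A$ and $\mathcal B$ are nonideal if and only if $\mathcal A$ has a K-pair.}
\medskip

The function $q$ can be eliminated. Fix $p$ and $B\in\mathcal B$. The value $q(B)=x$ is forbidden exactly when some edge $A$ has $p(A)=x$ and $A\cap B=\{x\}$, and the values of $q$ on different sets $B$ do not interact. Call a transversal $B$ of $\mathcal A$ \emph{$p$-full} if for every $x\in B$ there is an edge $A$ with $p(A)=x$ and $A\cap B=\{x\}$. Such a $B$ is a minimal transversal, because $B\setminus\{x\}$ misses that edge $A$. We have proved the following.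

\begin{lemma}\label{lem:eliminate}
Let $p$ be a choice function for $\mathcal A$. Every $p$-full transversal belongs to $b(\mathcal A)$, and there is a $q$ such that $(p,q)$ is a K-pair if and only if no transversal is $p$-full.
\end{lemma}

\begin{example}\label{ex:small}
(i) Let $\mathcal A=\{S\}$ with $S\neq\emptyset$. The vertices of $P(\mathcal A)$ are the unit vectors, so $\mathcal A$ is ideal, and $\{p(S)\}$ is $p$-full for every $p$. There is no K-pair.

(ii) Let $\mathcal A$ consist of the edges $12,23,34,41$ of the $4$-cycle, an ideal clutter since the graph is bipartite. The blocker is $\{13,24\}$. For any $q$ the two values $q(13),q(24)$ form an edge $A$; the element $p(A)$ is one of them, and $A$ meets each of $13$ and $24$ in one point. There is no K-pair.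

(iii) Let $\mathcal A=\{12,23,31\}$ be the triangle, which is its own blocker. The point $(\frac12,\frac12,\frac12)$ is a vertex of $P(\mathcal A)$, so $\mathcal A$ is nonideal. Let $p=q$ send $12,23,31$ to $1,2,3$. Equal values occur only for $A=B$, and then $|A\cap B|=2$. This is a K-pair.
\end{example}

The examples agree with the conjecture, and so does more substantial evidence. A K-pair does force nonidealness.

\begin{theorem}\label{thm:if}
If a clutter $\mathcal A$ has a K-pair, then $\mathcal A$ and $b(\mathcal A)$ are nonideal.
\end{theorem}

Moreover, a clutter inherits K-pairs from its minors (Theorem~\ref{thm:lift}), so only minimally nonideal clutters have to be examined (these notions are recalled in Section~\ref{sec:prelim}), and K-pairs exist for the clutters $J_t$, the odd cycles, the Fano plane and the odd circuits of $K_5$ (Theorem~\ref{thm:positive}). One would guess from this that the conjecture is true. It is not.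

\begin{theorem}\label{thm:main}
Let $\mathcal A^*=\{A_0,\dots,A_{10}\}$ be the clutter on $S=\{0,1,\dots,10\}$ with
\[
A_0=\{0,2,4\},\quad A_1=\{1,2,3\},\quad A_2=\{2,3,4\},\quad A_3=\{1,3,5\},
\]
and $A_i=\{i,i+1,i+2\}$ for $4\le i\le 10$, where $11$ means $0$ and $12$ means $1$. Then $\mathcal A^*$ is minimally nonideal, and for every choice function $p$ for $\mathcal A^*$ some $B\in b(\mathcal A^*)$ is $p$-full. Hence $\mathcal A^*$ has no K-pair, and the conjecture is false.
\end{theorem}

Both sides of the conjecture are symmetric in $\mathcal A$ and $\mathcal B$, so $b(\mathcal A^*)$ is a counterexample as well.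

One idea explains both theorems. The notion of $p$-fullness extends from transversals to points of $P(\mathcal A)$, and the $p$-full points are the zeros of a piecewise linear map $\Phi:\mathbb R^S\to\mathbb R^S$ of degree $1$. Such a map has a zero, and therefore $P(\mathcal A)$ has a $p$-full vertex; in an ideal clutter this vertex is a $p$-full transversal, which gives Theorem~\ref{thm:if}. A minimally nonideal clutter other than $J_t$ has a single fractional vertex $v$. If it has a K-pair, then $v$ is the only zero of $\Phi$ and must carry the whole degree, so the Jacobian determinant of $\Phi$ at $v$ is positive (Theorem~\ref{thm:det}). In $\mathcal A^*$ only two choice functions survive the elementary tests, and both give a negative determinant.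

Section~\ref{sec:full} proves Theorem~\ref{thm:if}, Section~\ref{sec:lift} treats minors and the positive cases, and Section~\ref{sec:det} derives the determinant obstruction. Sections~\ref{sec:construction}--\ref{sec:proof} construct $\mathcal A^*$, prove Theorem~\ref{thm:main}, and extend it to larger ground sets (Theorem~\ref{thm:large}). The proof of Theorem~\ref{thm:main} uses neither Section~\ref{sec:lift} nor degree theory: from Section~\ref{sec:det} it needs only Lemma~\ref{lem:bijection}.

\section{Vertices, minors and Lehman's theorem}\label{sec:prelim}

\subsection*{Vertices and faces}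
We use two facts about a polyhedron $P\subseteq\mathbb R_+^S$ given by finitely many linear inequalities. First, a point of $P$ is a vertex if and only if $|S|$ linearly independent inequalities are tight at it. Second, for $y\in P$ the points of $P$ at which all inequalities tight at $y$ are tight form a nonempty face of $P$, and since $P$ contains no line, this face contains a vertex of $P$. Thus
\begin{equation}\label{eq:face}
\text{for every $y\in P$ some vertex $w$ of $P$ is tight at every inequality tight at $y$.}
\end{equation}

\subsection*{Minors}
Let $\mathcal A$ be a clutter on $S$ and $z\in S$. The \emph{deletion} $\mathcal A\setminus z$ is $\{A\in\mathcal A: z\notin A\}$, and the \emph{contraction} $\mathcal A/z$ consists of the minimal sets among the sets $A\setminus\{z\}$; both are clutters on $S\setminus\{z\}$. Blocking exchanges the two operations: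
\begin{equation}\label{eq:blockminor}
b(\mathcal A/z)=b(\mathcal A)\setminus z,\qquad b(\mathcal A\setminus z)=b(\mathcal A)/z .
\end{equation}
Indeed, a set avoiding $z$ meets every $A\setminus\{z\}$ if and only if it meets every $A$, which gives the first identity; the second follows on applying the first to $b(\mathcal A)$ and taking blockers. A \emph{minor} is the result of a sequence of deletions and contractions. If $D$ is the set of deleted elements and $Z$ the set of contracted elements, the minor is the clutter $\mathcal A\setminus D/Z$ on $S\setminus(D\cup Z)$ formed by the minimal sets among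
\[
\{A\setminus Z:\ A\in\mathcal A,\ A\cap D=\emptyset\}.
\]
It is \emph{proper} if $D\cup Z\ne\emptyset$. We say that $\mathcal A$ \emph{has a minor} $\mathcal N$ if some minor of $\mathcal A$ is isomorphic to $\mathcal N$.

A clutter is \emph{minimally nonideal}, or \emph{mni}, if it is nonideal and all its proper minors are ideal. Every nonideal clutter has an mni minor, namely a nonideal minor on a smallest ground set. By \eqref{eq:blockminor} the proper minors of $b(\mathcal A)$ are the blockers of the proper minors of $\mathcal A$, so the blocker of an mni clutter is mni.

\begin{lemma}\label{lem:size2}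
Every edge of an mni clutter $\mathcal N$ has at least two elements.
\end{lemma}

\begin{proof}
If $\emptyset\in\mathcal N$, then $P(\mathcal N)=\emptyset$ and $\mathcal N$ is ideal. If $\{x\}\in\mathcal N$, then no other edge contains $x$, so $P(\mathcal N)=[1,\infty)\times P(\mathcal N\setminus x)$, whose vertices are integral because $\mathcal N\setminus x$ is ideal.
\end{proof}

For $t\ge2$ let $J_t=\{\{1,\dots,t\},\{0,1\},\dots,\{0,t\}\}$; thus $J_2$ is the triangle. The clutter $J_t$ is its own blocker: a minimal transversal containing $0$ needs exactly one more element, and a transversal avoiding $0$ contains $1,\dots,t$. Apart from the $J_t$, mni clutters have a rigid structure.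

\begin{theorem}[Lehman's theorem; see \cite{Lehman,Seymour,Cornuejols}]\label{thm:lehman}
Let $\mathcal N$ be an mni clutter on $n$ elements that is not isomorphic to any $J_t$, and let $r$ and $s$ be the minimum edge sizes of $\mathcal N$ and $b(\mathcal N)$.
\begin{enumerate}
\item[(a)] $\mathcal N$ has exactly $n$ edges of size $r$, every element is in exactly $r$ of them, and their incidence matrix is nonsingular. The same holds for $b(\mathcal N)$ with $s$ in place of $r$.
\item[(b)] These edges can be indexed as $A_1,\dots,A_n\in\mathcal N$ and $B_1,\dots,B_n\in b(\mathcal N)$ so that $|A_i\cap B_j|=1$ for $i\ne j$ and $|A_i\cap B_i|=1+d$, where $d=rs-n\ge1$.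
\item[(c)] The point $\frac1r\mathbf 1$ is the unique nonintegral vertex of $P(\mathcal N)$.
\end{enumerate}
\end{theorem}

\section{Full vertices}\label{sec:full}

To prove Theorem~\ref{thm:if} we must find a $p$-full transversal in an ideal clutter, for an arbitrary $p$. Idealness speaks about vertices of $P(\mathcal A)$, so we extend fullness to points of $P(\mathcal A)$ and look for a full vertex. Let $p$ be a choice function for $\mathcal A$. A point $y\in P(\mathcal A)$ is \emph{$p$-full} if for every $x\in S$ either $y_x=0$ or there is an edge $A$ with $p(A)=x$ and $y(A)=1$.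

\begin{example}\label{ex:triangle}
The covering polyhedron of the triangle $\{12,23,31\}$ has four vertices: a vertex with a zero coordinate is $(1,1,0)$, $(0,1,1)$ or $(1,0,1)$, and a vertex with positive coordinates is tight at all three edges and equals $v=(\frac12,\frac12,\frac12)$. For the cyclic choice $p(12)=1$, $p(23)=2$, $p(31)=3$ the vertex $v$ is $p$-full, while $(1,1,0)$ is not, since the only edge with value $1$ is $12$ and it is not tight; the other two integral vertices fail by rotation. For the choice $p(12)=p(31)=1$, $p(23)=2$ the vertex $v$ is not $p$-full, since $3$ is not a value of $p$, but now $(1,1,0)$ is $p$-full through the tight edges $31$ and $23$. In both cases some vertex is full; a K-pair exists when the integral vertices all escape.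
\end{example}

For $x\in S$ and $y\in\mathbb R^S$ put
\begin{equation}\label{eq:F}
F_x(y)=\min\{\,y(A)-1:\ A\in\mathcal A,\ p(A)=x\,\},
\end{equation}
and $F_x\equiv1$ if $x$ is not a value of $p$. Every edge $A$ occurs in the minimum for $x=p(A)$, so a point $y\ge0$ lies in $P(\mathcal A)$ if and only if $F_x(y)\ge0$ for all $x$. Hence
\begin{equation}\label{eq:compl}
\text{$y$ is $p$-full}\iff y_x\ge0,\ F_x(y)\ge0,\ \text{and } y_x=0 \text{ or } F_x(y)=0,\ \text{for all } x\in S .
\end{equation}
A system of this form is solved by a fixed point of the map that moves $y_x$ by $-F_x(y)$ and projects back to a cube.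

\begin{lemma}\label{lem:sperner}
Let $p$ be a choice function for $\mathcal A$.
\begin{enumerate}
\item[(a)] $P(\mathcal A)$ has a $p$-full vertex.
\item[(b)] Every integral $p$-full vertex is $\chi_B$ for a $p$-full $B\in b(\mathcal A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $y\mapsto\bigl(\min(1,\max(0,\,y_x-F_x(y)))\bigr)_{x\in S}$ is continuous from $[0,1]^S$ to itself, so by Brouwer's fixed point theorem it has a fixed point $y$. Consider a coordinate $x$. If $y_x=0$, then $y_x-F_x(y)\le0$, so $F_x(y)\ge0$. If $0<y_x<1$, then $y_x-F_x(y)=y_x$, so $F_x(y)=0$. If $y_x=1$, then $y_x-F_x(y)\ge1$, so $F_x(y)\le0$; the upper face of the cube is artificial, and we must rule out $F_x(y)<0$. Here we use $p(A)\in A$: every edge $A$ with $p(A)=x$ contains $x$, so $y(A)-1\ge y_x-1=0$ and $F_x(y)=0$. By \eqref{eq:compl}, $y$ is a $p$-full point of $P(\mathcal A)$. Fullness asks only that certain inequalities be tight, so the vertex $w$ given by \eqref{eq:face} is $p$-full.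

(b) Let $w$ be an integral $p$-full vertex with support $B$. If $x\in B$, there is an edge $A$ with $p(A)=x\in A$ and $w(A)=1$. Since $w$ is a nonnegative integer vector, $w_x=1$ and $A\cap B=\{x\}$. Hence $w=\chi_B$, the set $B$ is a transversal because $w\in P(\mathcal A)$, and $B$ is $p$-full. It lies in $b(\mathcal A)$ by Lemma~\ref{lem:eliminate}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:if}]
Let $(p,q)$ be a K-pair for $\mathcal A$. If $\mathcal A$ were ideal, the vertex in Lemma~\ref{lem:sperner}(a) would be integral, and Lemma~\ref{lem:sperner}(b) would give a $p$-full transversal, contrary to Lemma~\ref{lem:eliminate}. So $\mathcal A$ is nonideal, and therefore so is its blocker.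
\end{proof}

By Theorem~\ref{thm:if}, a counterexample to the conjecture is the same as a nonideal clutter without a K-pair.

\section{Lifting from minors, and clutters that have K-pairs}\label{sec:lift}

\begin{theorem}\label{thm:lift}
If a minor of $\mathcal A$ has a K-pair, then so has $\mathcal A$. Hence every minor-minimal counterexample to the conjecture is mni.
\end{theorem}

\begin{proof}
It suffices to treat a single deletion or contraction. A K-pair for $\mathcal A/z$ is, with the roles exchanged, a K-pair for $b(\mathcal A)\setminus z$ by \eqref{eq:blockminor}, so it suffices to treat deletion. Let $\mathcal B=b(\mathcal A)$ and let $(p',q')$ be a K-pair for $\mathcal A\setminus z$, whose blocker is $\mathcal B/z$. The edges through $z$ are new, and we make them harmless by giving them the value $z$, which $q$ will never take. Put $p(A)=z$ if $z\in A$ and $p(A)=p'(A)$ otherwise. For $B\in\mathcal B$ choose $B'\in\mathcal B/z$ with $B'\subseteq B\setminus\{z\}$ and put $q(B)=q'(B')$; then $q(B)\in B$ and $q(B)\neq z$. If $p(A)=q(B)$, then $z\notin A$ and $p'(A)=q'(B')$, so $|A\cap B|\ge|A\cap B'|>1$.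

Let $\mathcal A$ be a counterexample none of whose proper minors is a counterexample, and let $\mathcal N$ be an mni minor of $\mathcal A$. If $\mathcal N$ were proper, it would be nonideal and not a counterexample, so it would have a K-pair, and this would lift to $\mathcal A$. Hence $\mathcal N=\mathcal A$.
\end{proof}

We now list clutters with K-pairs. Let $C_k^2$ be the clutter of the $k$ edges of a cycle on the ground set of its vertices $c_1,\dots,c_k$. The \emph{Fano clutter} $F_7$ has ground set $\mathbb Z_7$ and edges the lines $L_i=\{i,i+1,i+3\}$; two distinct lines meet in exactly one point, and two distinct points lie on exactly one line. The clutter $O_{K_5}$ has as ground set the ten edges of the complete graph $K_5$, and its members are the edge sets of the odd circuits, that is, of the triangles and the pentagons. More generally, a \emph{signed graph} is a graph $H$ with a set $\Sigma$ of edges, a circuit is \emph{odd} if it has an odd number of edges in $\Sigma$, and the odd circuits form a clutter on the edge set of $H$. By Guenin's theorem \cite{Guenin}, every nonideal odd-circuit clutter of a signed graph has a minor $O_{K_5}$.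

\begin{theorem}\label{thm:positive}
A clutter $\mathcal A$ has a K-pair if $\mathcal A$ or its blocker has a minor $J_t$ $(t\ge2)$, $C_k^2$ $(k\ge3$ odd$)$, $F_7$, or $O_{K_5}$. Hence the conjecture holds for clutters of edges of graphs, for clutters of odd circuits of signed graphs, and for the blockers of these.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:lift} and the symmetry between a clutter and its blocker, the first statement follows once each listed clutter has a K-pair. For a clutter that is its own blocker and has no edge of size less than $2$, any injective choice function $p$ gives the K-pair $(p,p)$, because $p(A)=p(B)$ forces $A=B$.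

\emph{The clutter $J_t$.} Send $\{1,\dots,t\}$ to $1$, $\{0,1\}$ to $0$, and $\{0,i\}$ to $i$ for $i\ge2$. This choice function is injective.

\emph{The clutter $F_7$.} The choice $L_i\mapsto i$ is injective, and it remains to see that $b(F_7)=F_7$. Lines are transversals, so it suffices to show that every transversal contains a line. Each point is on three lines, so two points meet $3+3-1=5$ lines and three noncollinear points meet $9-3=6$ lines; a transversal with at most three points is therefore a line. If a transversal $B$ contained no line, its complement would be a transversal too. One of the two sets has at most three points and so is a line; it is not $B$, so it is the complement, and $B$ misses this line, a contradiction.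

\emph{The clutter $C_k^2$, $k$ odd.} Put $p(\{c_i,c_{i+1}\})=c_i$, indices modulo $k$. A transversal $B$ contains two consecutive vertices $c_i,c_{i+1}$, for otherwise $B$ and its complement would be a bipartition of an odd cycle; put $q(B)=c_i$. The only edge with value $c_i$ is $\{c_i,c_{i+1}\}\subseteq B$.

\emph{The clutter $O_{K_5}$.} A transversal is an edge set whose removal leaves a bipartite graph, so the minimal transversals are the complements of the maximal bipartite subgraphs, which are the copies of $K_{2,3}$ and $K_{1,4}$. Thus the blocker consists of the sets $B_X$, formed by a triangle $X$ and the edge vertex-disjoint from it, and the sets $K_4(u)$ of all edges not incident with a vertex $u$. Take $\mathbb Z_5$ as vertex set. The ten triangles have vertex sets $\{i,i+1,i+2\}$ and $\{i,i+1,i+3\}$; let $\pi$ send them to their edges $\{i,i+1\}$ and $\{i,i+3\}$, respectively. Then $\pi$ is a bijection from triangles to edges. Put $p(X)=q(B_X)=\pi(X)$ for each triangle $X$, and $q(K_4(u))=\pi(X)$ for some triangle $X$ avoiding $u$.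

For a pentagon $C$ we want an edge $e\in C$ such that the triangle $\pi^{-1}(e)$ contains a second edge of $C$; we then put $p(C)=e$. The third vertex of $\pi^{-1}(e)$ is $i+2$ for $e=\{i,i+1\}$ and $i+1$ for $e=\{i,i+3\}$, and an edge $e\in C$ is suitable unless this third vertex is the vertex of $C$ opposite to $e$. If $C$ has no edge of the form $\{i,i+1\}$, then $C=(0,3,1,4,2)$, and $e=\{0,3\}$ is suitable, since its third vertex is $1$ and $\{3,1\}\in C$. Otherwise let $\{i,i+1\}\in C$. If this edge is not suitable, then $i+2$ is opposite to it, so the neighbors of $i+2$ on $C$ are $i+3$ and $i+4$. Then $e=\{i+2,i+3\}\in C$ is suitable, since its third vertex is $i+4$ and $\{i+2,i+4\}\in C$.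

We check the four kinds of coincidences. If $p(X)=q(B_Y)$, then $X=Y$ and $|X\cap B_X|=3$. If $p(X)=q(K_4(u))$, then $X$ is the triangle chosen for $u$, so $X\subseteq K_4(u)$. If $p(C)=q(B_X)$, then $X=\pi^{-1}(p(C))$ contains two edges of $C$. Finally, a pentagon has exactly two edges at $u$, so $|C\cap K_4(u)|=3$ in every case.

For the second statement, ideal clutters have no K-pair by Theorem~\ref{thm:if}, so we must show that the nonideal members of each class have one. The edge clutter of a bipartite graph is ideal, because its incidence matrix is totally unimodular. In a nonbipartite graph a shortest odd cycle is induced, and deleting all other vertices leaves a minor $C_k^2$ with $k$ odd. A nonideal odd-circuit clutter has a minor $O_{K_5}$ by Guenin's theorem. The blockers are covered by symmetry.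
\end{proof}

\section{A determinant obstruction}\label{sec:det}

Theorem~\ref{thm:lift} directs the search for a counterexample to mni clutters other than $J_t$. For these, Lehman's theorem leaves little freedom for $p$ on the edges of minimum size.

\begin{lemma}\label{lem:bijection}
Let $\mathcal A$ be an mni clutter on $S$, not isomorphic to any $J_t$, with $r$, $A_i$, $B_i$ as in Theorem~\ref{thm:lehman}. Let $p$ be a choice function for which no transversal is $p$-full. Then $v=\frac1r\mathbf 1$ is the only $p$-full vertex of $P(\mathcal A)$, the map $i\mapsto p(A_i)$ is a bijection onto $S$, and $p(A_i)\in A_i\cap B_i$ for all $i$.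
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sperner} there is a $p$-full vertex and it is not integral, so by Theorem~\ref{thm:lehman}(c) it is $v$. The edges tight at $v$ are those of size $r$, namely $A_1,\dots,A_n$, and all coordinates of $v$ are positive. So every $x\in S$ equals $p(A_i)$ for some $i$, and $i\mapsto p(A_i)$ is a bijection because $|S|=n$. Suppose $p(A_j)\notin B_j$. Every $x\in B_j$ is $p(A_i)$ for some $i$, and $i\neq j$; then $x\in A_i\cap B_j$ and $|A_i\cap B_j|=1$, so $A_i\cap B_j=\{x\}$. Thus $B_j$ is $p$-full, a contradiction.
\end{proof}

Lemma~\ref{lem:sperner} found one full point. To get a further condition we count full points with signs. By \eqref{eq:compl}, the $p$-full points are exactly the zeros of the continuous map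
\[
\Phi:\mathbb R^S\to\mathbb R^S,\qquad \Phi_x(y)=\min\bigl(y_x,F_x(y)\bigr).
\]
We recall the two properties of the Brouwer degree that we need. Let $\Omega\subseteq\mathbb R^S$ be open and bounded. Every continuous $f:\overline\Omega\to\mathbb R^S$ without zeros on the boundary $\partial\Omega$ has an integer degree $\deg(f,\Omega)$ such that
\begin{enumerate}
\item[(D1)] the degree is constant along a homotopy that has no zero on $\partial\Omega$;
\item[(D2)] if $f$ has exactly one zero $v$ in $\Omega$, and $f(y)=L(y-v)$ near $v$ for an invertible linear map $L$, then $\deg(f,\Omega)=\operatorname{sign}\det L$.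
\end{enumerate}

In Example~\ref{ex:triangle}, near $v$ the cyclic choice gives $\Phi(y)=(y_1+y_2-1,\ y_2+y_3-1,\ y_3+y_1-1)$, with determinant $2$. For the second choice, $\Phi_3=0$ forces $y_3=0$, then $\Phi_2=0$ forces $y_2=1$ and $\Phi_1=0$ forces $y_1=1$; near this unique zero $\Phi(y)=(y_1+y_3-1,\ y_2+y_3-1,\ y_3)$, with determinant $1$. The positive signs are not accidental.

\begin{theorem}\label{thm:det}
Let $\mathcal A$ be an mni clutter on $S$, not isomorphic to any $J_t$, with $A_i,B_i$ as in Theorem~\ref{thm:lehman}. If $(p,q)$ is a K-pair for $\mathcal A$, then $\pi(i):=p(A_i)=q(B_i)$ defines a bijection onto $S$ with $\pi(i)\in A_i\cap B_i$, and the matrix $M_\pi$, whose entry $(i,k)$ is $1$ if $\pi(k)\in A_i$ and $0$ otherwise, has positive determinant.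
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:eliminate} no transversal is $p$-full, so Lemma~\ref{lem:bijection} shows that $\pi(i)=p(A_i)$ is a bijection with $\pi(i)\in A_i\cap B_i$. The blocker is also mni and is not a $J_t$, since $b(J_t)=J_t$, and $(q,p)$ is a K-pair for it. So $j\mapsto q(B_j)$ is a bijection onto $S$ as well. Given $i$, let $j$ be the index with $q(B_j)=p(A_i)$. Then $|A_i\cap B_j|>1$, so $j=i$.

\emph{The only zero of $\Phi$ is $v=\frac1r\mathbf 1$.} The point $v$ is a zero by Lemma~\ref{lem:bijection}. Let $y$ be any zero and $w$ the vertex given by \eqref{eq:face}. Then $w$ is $p$-full, so $w=v$; this is where the uniqueness of the nonintegral vertex is used. Every inequality tight at $y$ is thus tight at $v$, so all coordinates of $y$ are positive and the edges tight at $y$ are among the $A_i$. For each $i$, fullness of $y$ at $x=\pi(i)$ gives a tight edge with value $\pi(i)$, and this edge can only be $A_i$. So $y(A_i)=1$ for all $i$, and $y=v$ because the incidence matrix of the $A_i$ is nonsingular.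

\emph{The map near $v$.} Let $x=\pi(i)$. At $y=v$ we have $y_x=\frac1r>0$, $y(A_i)-1=0$, and $y(A)-1\ge\frac1r$ for every other edge $A$ with $p(A)=x$, since such an edge has more than $r$ elements. Hence $\Phi_{\pi(i)}(y)=y(A_i)-1=\sum_{x'\in A_i}(y_{x'}-v_{x'})$ near $v$. When both rows and columns are listed in the order $\pi(1),\dots,\pi(n)$, the matrix of this linear map is $M_\pi$, which is nonsingular.

\emph{The degree.} Let $n=|S|$, $0<\delta<1/n$, $\Omega=(-\delta,2)^S$ and $\Psi(y)=y-\frac12\mathbf 1$. A point $y\in\partial\Omega$ has a coordinate $x$ with $y_x=-\delta$ or $y_x=2$. In the first case $\Phi_x(y)\le-\delta<0$ and $\Psi_x(y)<0$. In the second case every edge $A$ with $p(A)=x$ contains $x$, so $y(A)-1\ge2-(n-1)\delta-1>0$; hence $\Phi_x(y)>0$, and also $\Psi_x(y)>0$. So the homotopy $(1-\tau)\Phi+\tau\Psi$, $0\le\tau\le1$, has no zero on $\partial\Omega$. By (D1) and (D2), $\operatorname{sign}\det M_\pi=\deg(\Phi,\Omega)=\deg(\Psi,\Omega)=1$.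
\end{proof}

The obstruction is strongest when there are few bijections $\pi$ with $\pi(i)\in A_i\cap B_i$. If $d=1$, the sets $A_i\cap B_i$ are $n$ pairs on $n$ points, and if they form one cycle through all points, then there are only two such bijections, the two orientations of the cycle. A counterexample arises if both have negative determinant.

\section{From a circulant to the clutter $\mathcal A^*$}\label{sec:construction}

Identify $S=\{0,\dots,10\}$ with $\mathbb Z_{11}$ and start from the sets
\[
A_i^\circ=\{i,i+1,i+2\},\qquad B_j^\circ=\{j,j+2,j+5,j+8\}\qquad(i,j\in\mathbb Z_{11}),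
\]
with incidence matrices $M^\circ$ and $N^\circ$ (rows indexed by sets, columns by elements). The cyclic gaps of $B_j^\circ$ are $2,3,3,3$. So three consecutive residues contain at least one element of $B_j^\circ$, and they contain two only if they are $j,j+1,j+2$. With $E$ the all-ones matrix and $I$ the identity matrix, this says
\[
M^\circ (N^\circ)^T=E+I .
\]
The eigenvalues of the circulant $M^\circ$ are $1+\omega+\omega^2$ for $\omega^{11}=1$. The root $\omega=1$ contributes $3$, and the product of $(\omega^3-1)/(\omega-1)$ over the other roots is $1$, because $\omega\mapsto\omega^3$ permutes them. So $\det M^\circ=3$. The pairs $A_j^\circ\cap B_j^\circ=\{j,j+2\}$ form the cycle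
\[
0-2-4-6-8-10-1-3-5-7-9-0,
\]
and its orientations $j\mapsto j$ and $j\mapsto j+2$ are even permutations of $\mathbb Z_{11}$. Both signs are positive, so we need a modification that keeps the intersection pattern and the determinant but changes the parity.

Exchange the elements $1$ and $4$ between $A_0^\circ$ and $A_3^\circ$. The result is $\mathcal A^*$: $A_0=\{0,2,4\}$, $A_3=\{1,3,5\}$, and $A_i=A_i^\circ$ otherwise. To compensate, exchange $3$ and $2$ between $B_1^\circ$ and $B_2^\circ$:
\[
B_1=\{1,2,6,9\},\qquad B_2=\{3,4,7,10\},\qquad B_j=B_j^\circ\ \ (j\neq1,2).
\]
Let $M$ and $N$ be the incidence matrices of the $A_i$ and the $B_j$. An exchange preserves column sums, so every element of $S$ lies in exactly three edges of $\mathcal A^*$.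

\begin{lemma}\label{lem:matrix}
$MN^T=E+I$, that is, $|A_i\cap B_j|=1$ for $i\ne j$ and $|A_i\cap B_i|=2$. Moreover $\det M=3$. The point $v=\frac13\mathbf 1$ is a vertex of $P(\mathcal A^*)$, so $\mathcal A^*$ is nonideal, and $B_0,\dots,B_{10}$ are edges of minimum size of $b(\mathcal A^*)$.
\end{lemma}

\begin{proof}
Write $\chi_x$ for the $x$-th unit vector and put
\[
\alpha=\chi_0-\chi_3,\quad \beta=\chi_4-\chi_1,\quad \gamma=\chi_1-\chi_2,\quad \eta=\chi_2-\chi_3,
\]
so that $M=M^\circ+\alpha\beta^T$ and $N=N^\circ+\gamma\eta^T$. The element $2$ lies in $A^\circ_i$ for $i\in\{0,1,2\}$ and $3$ for $i\in\{1,2,3\}$, so $M^\circ\eta=\alpha$. The element $4$ lies in $B^\circ_j$ for $j\in\{2,4,7,10\}$ and $1$ for $j\in\{1,4,7,10\}$, so $N^\circ\beta=-\gamma$. Also $\beta^T\eta=0$. Therefore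
\[
MN^T=M^\circ(N^\circ)^T+(M^\circ\eta)\gamma^T+\alpha(N^\circ\beta)^T+\alpha(\beta^T\eta)\gamma^T=E+I+\alpha\gamma^T-\alpha\gamma^T=E+I .
\]
Further $M=M^\circ(I+\eta\beta^T)$ and $\det(I+\eta\beta^T)=1+\beta^T\eta=1$, so $\det M=3$. All eleven edge inequalities are tight at $v$ and they are linearly independent, so $v$ is a vertex. Each $B_j$ is a transversal with four elements, and no transversal is smaller, since three elements meet at most nine of the eleven edges.
\end{proof}

The pairs $e_j=A_j\cap B_j$ are
\[
e_0=\{0,2\},\quad e_1=\{1,2\},\quad e_2=\{3,4\},\quad e_3=\{3,5\},\quad e_j=\{j,j+2\}\ \ (4\le j\le10).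
\]
Compared with the circulant, the pairs $\{1,3\}$ and $\{2,4\}$ have become $\{1,2\}$ and $\{3,4\}$. The pairs still form one cycle, in which the segment from $4$ to $1$ is reversed:
\begin{equation}\label{eq:cycle}
0-2-1-10-8-6-4-3-5-7-9-0 .
\end{equation}
Let $\pi_1(j)$ be the end of $e_j$ that comes first when \eqref{eq:cycle} is read from left to right, and $\pi_2(j)$ the other end:
\[
\begin{array}{c|ccccccccccc}
j&0&1&2&3&4&5&6&7&8&9&10\\ \hline
\pi_1(j)&0&2&4&3&6&5&8&7&10&9&1\\
\pi_2(j)&2&1&3&5&4&7&6&9&8&0&10
\end{array}
\]
A bijection $\pi$ with $\pi(j)\in e_j$ assigns to the edges of a cycle distinct ends; the choice on one edge forces the choice on the next one, and so on around the cycle. Hence $\pi_1$ and $\pi_2$ are the only such bijections. As permutations, $\pi_1=(1\ 2\ 4\ 6\ 8\ 10)$ and $\pi_2=(0\ 2\ 3\ 5\ 7\ 9)$ are $6$-cycles, and so they are odd.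

Finally, $\mathcal A^*$ has a symmetry that halves the case analysis. The reflection $\rho(x)=5-x \pmod{11}$ swaps
\[
0\leftrightarrow5,\qquad 1\leftrightarrow4,\qquad 2\leftrightarrow3,\qquad 6\leftrightarrow10,\qquad 7\leftrightarrow9
\]
and fixes $8$. It maps $A_i$ to $A_{3-i}$, indices modulo $11$: it swaps $A_0\leftrightarrow A_3$, $A_1\leftrightarrow A_2$ and $A_i\leftrightarrow A_{14-i}$ for $4\le i\le10$.

\section{The clutter $\mathcal A^*$ is minimally nonideal}\label{sec:mni}

The exchange could have created new fractional vertices, and a full vertex could then be one of these. We exclude this by showing that $\mathcal A^*$ has no proper mni minor. Since all edges have size $3$, Lehman's theorem leaves three possibilities for such a minor. Two of them are excluded by counting, and the third requires an odd cycle among the edges that have shrunk to size $2$.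

Let $D,Z\subseteq S$ be disjoint and $T=S\setminus(D\cup Z)$. Let $G(D,Z)$ be the graph on $T$ whose edges are the pairs $A\setminus Z$ with $A\in\mathcal A^*$, $A\cap D=\emptyset$ and $|A\cap Z|=1$. Each $A\in\mathcal A^*$ yields at most one edge of $G(D,Z)$. Consider the condition
\begin{equation}\label{eq:star}
\text{every $A\in\mathcal A^*$ with $A\cap D=\emptyset$ satisfies $|A\cap Z|\le1$.}
\end{equation}

\begin{lemma}\label{lem:odd}
If $D$ and $Z$ satisfy \eqref{eq:star}, then $G(D,Z)$ has no odd cycle.
\end{lemma}

Condition \eqref{eq:star} cannot be dropped: for $D=\emptyset$ and $Z=\{1,2,6\}$ the edges $A_2,A_3,A_4$ yield the triangle $34,35,45$, but $A_1\setminus Z=\{3\}$, so $34$ and $35$ are not edges of the minor. Even cycles do occur: for $D=\emptyset$ and $Z=\{1,4,8\}$ the graph contains the $8$-cycle $0,2,3,5,6,7,9,10$. We first show how the lemma is used.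

\begin{proposition}\label{prop:mni}
The clutter $\mathcal A^*$ is mni, and $v=\frac13\mathbf 1$ is the only nonintegral vertex of $P(\mathcal A^*)$.
\end{proposition}

\begin{proof}
Let $\mathcal N=\mathcal A^*\setminus D/Z$ be any mni minor of $\mathcal A^*$, on the ground set $T$. We show that $T=S$. This proves that $\mathcal A^*$ is mni: it is nonideal by Lemma~\ref{lem:matrix}, and a nonideal proper minor would have an mni minor with $T\neq S$. The statement on $v$ then follows from Theorem~\ref{thm:lehman}(c), since $\mathcal A^*$ has no edge of size $2$ and so is not a $J_t$.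

By Lemma~\ref{lem:size2} the edges of $\mathcal N$ have size $2$ or $3$. If $A\cap D=\emptyset$, then $A\setminus Z$ contains an edge of $\mathcal N$, so \eqref{eq:star} holds. The edges of size $2$ of $\mathcal N$ are edges of $G(D,Z)$, and those of size $3$ are edges of $\mathcal A^*$ contained in $T$. Since $J_t$ has an edge of size $t$, one of the following cases occurs.

\emph{$\mathcal N\cong J_2$, or $\mathcal N$ is not a $J_t$ and has minimum edge size $2$.} In the first case $\mathcal N$ is a triangle. In the second case, by Theorem~\ref{thm:lehman}(a), the edges of size $2$ form a $2$-regular graph on $T$ with nonsingular incidence matrix. The rows of an even cycle have alternating sum zero, so all cycles of this graph are odd. Either way $G(D,Z)$ has an odd cycle, contrary to Lemma~\ref{lem:odd}.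

\emph{$\mathcal N\cong J_3$}, with edges $\{o,a\},\{o,b\},\{o,c\},\{a,b,c\}$. Then $\{a,b,c\}$ is an edge of $\mathcal A^*$ contained in the set $\Gamma(o)$ of elements other than $o$ that share an edge of $\mathcal A^*$ with $o$. By the symmetry $\rho$ we may assume $o\in\{0,1,2,6,7,8\}$, and
\begin{align*}
\Gamma(0)&=\{1,2,4,9,10\}, & \Gamma(1)&=\{0,2,3,5,10\}, & \Gamma(2)&=\{0,1,3,4\},\\
\Gamma(6)&=\{4,5,7,8\}, & \Gamma(7)&=\{5,6,8,9\}, & \Gamma(8)&=\{6,7,9,10\}.
\end{align*}
None of these sets contains three cyclically consecutive elements, or $\{0,2,4\}$, or $\{1,3,5\}$. So this case does not occur.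

\emph{$\mathcal N$ is not a $J_t$ and has minimum edge size $3$.} By Theorem~\ref{thm:lehman}(a), every element of $T$ is in three edges of $\mathcal N$, which are edges of $\mathcal A^*$ contained in $T$. An element lies in only three edges of $\mathcal A^*$, so every edge of $\mathcal A^*$ that meets $T$ is contained in $T$. In the sequence $A_4,A_5,\dots,A_{10},A_1$ consecutive edges intersect and the union is $S$. As $T\neq\emptyset$, one of these edges lies in $T$, hence all do, and $T=S$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:odd}]
The seven edges $A_4,\dots,A_{10}$ are intervals on a line and cannot produce a cycle by themselves; a cycle must close up through $A_0,\dots,A_3$, which live on six elements. We call $A_0,\dots,A_3$ \emph{block rows} and $A_4,\dots,A_{10}$ \emph{interval rows}, and we call an edge of $G=G(D,Z)$ a \emph{block edge} or an \emph{interval edge} according to the row that yields it. Place the elements $4,5,\dots,10,0,1$ at \emph{positions} $4,5,\dots,12$, so that $A_i$ occupies the positions $i,i+1,i+2$ for $4\le i\le 10$. The map $\rho$ acts on positions as $i\mapsto16-i$, it preserves both kinds of rows, and replacing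 $(D,Z)$ by $(\rho(D),\rho(Z))$ preserves the hypothesis.

\emph{Block edges.} The possible block edges are listed below; the element in parentheses must be in $Z$ for the row to yield the pair.
\[
\begin{array}{l|ccc}
A_0=\{0,2,4\}&02\ (4)&04\ (2)&24\ (0)\\
A_1=\{1,2,3\}&12\ (3)&13\ (2)&23\ (1)\\
A_2=\{2,3,4\}&23\ (4)&24\ (3)&34\ (2)\\
A_3=\{1,3,5\}&13\ (5)&15\ (3)&35\ (1)
\end{array}
\]
Only $04$ and $15$ have both ends at positions, and these ends are seven positions apart, so no block edge is an interval edge.

\emph{Interval edges.} An interval edge joins positions $i$ and $i+1$, or positions $i$ and $i+2$ with $i+1\in Z$. So it joins two elements of $T$ that are consecutive in $T$, and the interval edges form vertex-disjoint monotone paths. An interval edge joining $i$ and $i+1$ comes from $A_{i-1}$ with $i-1\in Z$ or from $A_i$ with $i+2\in Z$. The edge $45$ can come only from $A_4$ and needs $6\in Z$.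

Suppose that $C$ is an odd cycle in $G$, and write $|\cdot|$ for the number of edges of a path or cycle. The cycle $C$ contains a block edge. Removing its block edges splits $C$ into vertex-disjoint paths of interval edges, which we call \emph{pieces}. An end of a piece with at least one edge lies in a block row and in an interval row, so it is one of $4,5,0,1$, at positions $4,5,11,12$. Such a piece is therefore the edge $45$, the edge $01$, or a \emph{long} piece from a position $s\in\{4,5\}$ to a position $t\in\{11,12\}$. A long piece has steps of length at most $2$, so it has a vertex among the positions $6,\dots,10$, and it contains all elements of $T$ between its ends. Two long pieces would thus share a vertex, so there is at most one.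

\medskip
\noindent\textbf{Case 1: no long piece.} Then $C$ has all vertices in $\{0,\dots,5\}$, so $|C|\in\{3,5\}$, and $C$ consists of block edges and possibly $45$ and $01$.

Let $|C|=5$. At least three edges of $C$ are block edges, and they come from three different block rows, each containing an element of $Z\cap\{0,\dots,5\}$. Five of these six elements are in $T$, so the three rows share an element $z\in Z$. Only $2$ and $3$ lie in three block rows, and neither lies in four; by $\rho$ let $z=2$. Then $C$ consists of $04,13,34$ together with $45$ and $01$, and the vertex $4$ has degree $3$, which is impossible in a cycle.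

Let $|C|=3$. The edges $45$ and $01$ are disjoint, so at most one is in $C$. Suppose $45\in C$, with third vertex $w$. The block edges at $4$ are among $04,24,34$ and those at $5$ among $15,35$, so $w=3$. The edge $34$ needs $2\in Z$ and $35$ needs $1\in Z$; as $3\in T$, the row $A_1=\{1,2,3\}$ violates \eqref{eq:star}. The case $01\in C$ follows by $\rho$. Suppose now that $C$ consists of three block edges. Each of $0$ and $5$ lies in one block row only, so it has at most one block edge and is not on $C$. Since $14$ is not a block edge, the vertex set of $C$ is $\{1,2,3\}$ or $\{2,3,4\}$. But $12$ needs $3\in Z$ and $34$ needs $2\in Z$, a contradiction.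

\medskip
\noindent\textbf{Case 2: a long piece $L$ from $s$ to $t$.} Let $W$ be the rest of $C$, a path from $t$ to $s$. The edges $45$ and $01$ contain $s$ and $t$, respectively, so neither is a piece disjoint from $L$, and $W$ consists of block edges. Let $Z_L$ be the set of positions in $Z$ between $s$ and $t$. Every position from $s$ to $t$ is on $L$ or in $Z_L$, so none is in $D$ and $|L|=t-s-|Z_L|$. We record four facts.
\begin{enumerate}
\item[(L1)] Two elements of $Z_L$ differ by at least $3$. Indeed, if $i<j\le i+2$ are in $Z_L$, then $i+2\le j+1\le t$, so $A_i$ is an interval row that misses $D$ and violates \eqref{eq:star}.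
\item[(L2)] If positions $i,i+1$ are on $L$, then $i-1\in Z$ or $i+2\in Z$, since they are joined by an interval edge.
\item[(L3)] $Z_L$ contains one of $7,8,9,10$. Otherwise $8,9$ are on $L$, contrary to (L2).
\item[(L4)] If $s=4$, then $Z_L$ contains $5$ or $6$, since $5\notin Z_L$ means that $45$ is an edge of $L$. With (L3) this gives $|Z_L|\ge2$.
\end{enumerate}
In each subcase we reach either a violation of \eqref{eq:star} or an even value of $|C|=|L|+|W|$. The map $\rho$ exchanges $(s,t)=(4,11)$ and $(5,12)$, so three subcases remain.

\emph{Subcase $(s,t)=(4,11)$.} The edge of $W$ at $0$ comes from $A_0$. It is not $02$, which needs $4\in Z$, so it is $04$ and $|W|=1$. By (L1) the six positions $5,\dots,10$ contain at most two elements of $Z$, so $|Z_L|=2$ by (L4). Then $|L|=7-2=5$ and $|C|=6$.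

\emph{Subcase $(s,t)=(4,12)$.} The elements $0$ and $5$ lie between $s$ and $t$, so they are on $L$ or in $Z$, and the interior of $W$ is contained in $\{2,3\}$. It is nonempty since $14$ is not a block edge. The path $1,2,3,4$ is impossible because $12$ needs $3\in Z$, and $1,3,2,4$ is impossible because $23$ needs $1$ or $4$ in $Z$. So $W$ is $1,2,4$ or $1,3,4$; these are exchanged by $\rho$, and we take $W=1,2,4$, so that $3\in Z$. The row $A_3=\{1,3,5\}$ misses $D$, so $5\notin Z$ by \eqref{eq:star}, and $6\in Z_L$ by (L4). By (L1) the other elements of $Z_L$ lie in $\{9,10,11\}$, and there is at most one of them. So $|Z_L|=2$, $|L|=8-2=6$ and $|C|=8$.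

\emph{Subcase $(s,t)=(5,11)$.} The edge of $W$ at $0$ is $02$ (with $4\in Z$) or $04$ (with $2\in Z$), and the edge at $5$ is $15$ (with $3\in Z$) or $35$ (with $1\in Z$). Three of the four combinations violate \eqref{eq:star}: for $02$ and $15$ we have $3,4\in Z$ and $2\in T$, which is a violation at $A_2$; for $04$ and $35$ we have $1,2\in Z$ and $3\in T$, and for $04$ and $15$ we have $2,3\in Z$ and $1\in T$, both violations at $A_1$. There remains $02$ and $35$, a configuration invariant under $\rho$. Now $1,4\in Z$, so $W=0,2,3,5$ and $|W|=3$. The rows $A_4=\{4,5,6\}$ and $A_{10}=\{10,0,1\}$ miss $D$, so $6$ and $10$ are not in $Z$ and lie on $L$. If $7\in Z$, then $8,9\notin Z$ by (L1), and (L2) fails for the positions $9,10$, since $8$ and $11$ are in $T$. So $7\notin Z$, and by $\rho$ also $9\notin Z$. By (L3), $Z_L=\{8\}$. Then $|L|=6-1=5$ and $|C|=8$.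
\end{proof}

\section{No K-pair}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The clutter $\mathcal A^*$ is mni by Proposition~\ref{prop:mni}, and it is not a $J_t$. By Lemma~\ref{lem:matrix} the eleven sets $B_j$, which are distinct, are edges of minimum size of the blocker, so $A_0,\dots,A_{10}$ and $B_0,\dots,B_{10}$ are the sets in Theorem~\ref{thm:lehman}(b), with $r=3$, $s=4$, $d=1$.

Suppose that $p$ is a choice function for which no transversal is $p$-full. By Lemma~\ref{lem:bijection}, $j\mapsto p(A_j)$ is a bijection with $p(A_j)\in e_j$, so it is $\pi_1$ or $\pi_2$. We exhibit a full transversal for each.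

For $\pi_1$ take $B=\{0,3,6,7,10\}$. Its cyclic gaps are $3,3,1,3,1$, so it meets every set of three consecutive residues; it also meets $A_0$ and $A_3$. Hence $B$ is a transversal, and
\[
A_0\cap B=\{0\},\quad A_3\cap B=\{3\},\quad A_4\cap B=\{6\},\quad A_7\cap B=\{7\},\quad A_8\cap B=\{10\},
\]
where $0,3,6,7,10$ are the values $\pi_1(0),\pi_1(3),\pi_1(4),\pi_1(7),\pi_1(8)$. So $B$ is $p$-full.

For $\pi_2$ take $B'=\rho(B)=\{2,5,6,9,10\}$, a transversal because $\rho$ is an automorphism. Applying $\rho$ to the five intersections above gives
\[
A_3\cap B'=\{5\},\quad A_0\cap B'=\{2\},\quad A_{10}\cap B'=\{10\},\quad A_7\cap B'=\{9\},\quad A_6\cap B'=\{6\},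
\]
where $5,2,10,9,6$ are the values $\pi_2(3),\pi_2(0),\pi_2(10),\pi_2(7),\pi_2(6)$. So $B'$ is $p$-full.

Both cases contradict the assumption, so every $p$ has a $p$-full transversal. By Lemma~\ref{lem:eliminate} it lies in $b(\mathcal A^*)$, and $\mathcal A^*$ has no K-pair.
\end{proof}

\begin{remark}
The determinant explains why the sets $B$ and $B'$ had to exist. The matrix $M_\pi$ arises from $M$ by permuting columns according to $\pi$, so $\det M_\pi=\operatorname{sign}(\pi)\det M$. Since $\det M=3$ and $\pi_1,\pi_2$ are odd, $\det M_{\pi_1}=\det M_{\pi_2}=-3$, and Theorem~\ref{thm:det} shows again that $\mathcal A^*$ has no K-pair.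
\end{remark}

A disjoint ideal clutter can be attached to $\mathcal A^*$ without creating a K-pair.

\begin{theorem}\label{thm:large}
Let $\mathcal C\neq\{\emptyset\}$ be an ideal clutter on a set $S'$ disjoint from $S$. Then $\mathcal A^*\cup\mathcal C$ is a nonideal clutter on $S\cup S'$ without a K-pair. In particular, there are counterexamples to the conjecture on every ground set with at least $11$ elements, with every element contained in an edge.
\end{theorem}

\begin{proof}
Since $\mathcal C\ne\{\emptyset\}$, all edges of $\mathcal C$ are nonempty, so $\mathcal A^*\cup\mathcal C$ is a clutter and $P(\mathcal C)$ is nonempty and has a vertex $w$. Then $(v,w)$ is a nonintegral vertex of $P(\mathcal A^*\cup\mathcal C)=P(\mathcal A^*)\times P(\mathcal C)$. Let $p$ be a choice function for $\mathcal A^*\cup\mathcal C$. Theorem~\ref{thm:main} gives a transversal $B$ of $\mathcal A^*$ that is full for the restriction of $p$ to $\mathcal A^*$. Since $\mathcal C$ is ideal, Lemma~\ref{lem:sperner} gives a transversal $B'$ of $\mathcal C$ that is full for the restriction of $p$ to $\mathcal C$. The edges of $\mathcal A^*$ miss $B'$ and those of $\mathcal C$ miss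 $B$, so $B\cup B'$ is a $p$-full transversal, and Lemma~\ref{lem:eliminate} applies. For a ground set with $11+m$ elements, $m\ge1$, take $\mathcal C=\{S'\}$ with $|S'|=m$, which is ideal by Example~\ref{ex:small}(i).
\end{proof}

The hypothesis that $\mathcal C$ is ideal cannot simply be dropped: deleting $S$ from $\mathcal A^*\cup\mathcal C$ leaves $\mathcal C$, so if $\mathcal C$ is a triangle, its K-pair lifts to the union by Theorem~\ref{thm:lift}.

\begin{thebibliography}{9}

\bibitem{Cornuejols}
Cornu\'ejols, \emph{Combinatorial Optimization: Packing and Covering}, Ch.~4.

\bibitem{Guenin}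
Guenin, \emph{J. Combin. Theory Ser. B} 83 (2001).

\bibitem{Lehman}
A.~Lehman, DIMACS Ser.~1 (1990).

\bibitem{Seymour}
P.~Seymour, DIMACS Ser.~1 (1990).

\bibitem{egres}
Technical Reports, \texttt{https://egres.elte.hu/tr/egres-10-09.pdf}.

\end{thebibliography}
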